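# Four fixed points in dimensions 16 and 18: a counterexample to Kosniowski's conjecture

## 1. A circle acting on the six-sphere

Everything today is built from one almost complex manifold, so we construct it first.

On $\mathbb R^7=\mathbb R e_t\oplus\mathbb C^3$ consider the $3$-form
$$\phi=dt\wedge\omega+\mathrm{Re}(dz_1\,dz_2\,dz_3),\qquad \omega(u,v)=\langle iu,v\rangle ,$$
and let $\times$ be the bilinear antisymmetric product defined by $\langle x\times y,z\rangle=\phi(x,y,z)$. The group $SU(3)$, acting on $\mathbb C^3$ and trivially on $e_t$, preserves $\langle\,,\rangle$ and $\phi$. Hence $g(x\times y)=gx\times gy$ for $g\in SU(3)$.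

Let us make the product explicit for $u,v\in\mathbb C^3$. Since $\phi(e_t,v,z)=\omega(v,z)=\langle iv,z\rangle$ for $z\in\mathbb C^3$ and $\phi(e_t,v,e_t)=0$, we get $e_t\times v=iv$. Next, $\langle u\times v,e_t\rangle=\phi(u,v,e_t)=\omega(u,v)$, and for $z\in\mathbb C^3$ we have $\langle u\times v,z\rangle=\mathrm{Re}\det(u,v,z)=\langle\overline{u\times_{\mathbb C}v},z\rangle$, where $\times_{\mathbb C}$ is the usual complex bilinear cross product. So
$$e_t\times v=iv,\qquad u\times v=\omega(u,v)\,e_t+\overline{u\times_{\mathbb C}v}. \tag{1.1}$$

**Lemma 1.** For $|x|=1$ the map $J_x(v)=x\times v$ preserves $x^\perp=T_xS^6$ and satisfies $J_x^2=-1$ there.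

**Proof.** Since $\langle x\times v,x\rangle=\phi(x,v,x)=0$, the map $J_x$ goes into $x^\perp$. The group $SU(3)$ is transitive on $S^5$, so by equivariance we may assume $x=ae_t+re_1$ with $a,r$ real and $a^2+r^2=1$. Put $y=-re_t+ae_1$. Then $x^\perp$ is spanned by $y$, $ie_1$ and $\mathrm{span}_{\mathbb C}(e_2,e_3)$. By (1.1),
$$x\times y=a^2\,e_t\times e_1-r^2\,e_1\times e_t=(a^2+r^2)\,ie_1=ie_1,$$
$$x\times ie_1=a\,i(ie_1)+r\,\omega(e_1,ie_1)\,e_t=-ae_1+re_t=-y .$$
So $J_x^2=-1$ on $\mathrm{span}(y,ie_1)$. For $v=(v_2,v_3)\in\mathrm{span}_{\mathbb C}(e_2,e_3)$ we have $e_t\times v=iv$. Also $\omega(e_1,v)=0$ and $e_1\times_{\mathbb C}v=(0,-v_3,v_2)$, so $e_1\times v=K(v):=(-\bar v_3,\bar v_2)$. Thus $J_x=ai+rK$. One checks $K^2=-1$, and $K$ is antilinear, so $iK+Ki=0$. Hence $J_x^2=-a^2-r^2+ar(iK+Ki)=-1$. $\square$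

Now let $A=\{a_1,a_2,a_3\}$ be nonzero integers with $a_1+a_2+a_3=0$. Then $\mathrm{diag}(z^{a_1},z^{a_2},z^{a_3})\in SU(3)$ for $z\in S^1$, so $S^1$ acts on $S^6$ preserving $J$. Call this almost complex circle manifold $S_A$. Since no $a_j$ is $0$, the only fixed points are $\pm e_t$. At $e_t$ the complex structure on the tangent space $\mathbb C^3$ is $i$, so the weights of the circle are $A$. At $-e_t$ it is $-i$, so the weights are $-A$.

*What it is for.* Multiply by a disc: let $S^1$ act on $\mathbb C^s$ by scalars. Then $S_A\times D^{2s}$ has exactly two fixed points, and the action on its boundary $S_A\times S^{2s-1}$ is free. Take a second triple $B$. If the two boundaries can be joined by a manifold on which the circle acts freely, compatibly with all complex structures, then we obtain a closed manifold of dimension $6+2s$ with four fixed points. For $s=5$ this dimension is $16=4\cdot4$, which is the value forbidden by the following conjecture.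

**Conjecture (Kosniowski, 1979).** If the circle acts on a compact unitary manifold $M$ (closed, i.e. without boundary) with $k$ fixed points and $M$ does not bound a unitary manifold equivariantly, then $\dim M<4k$.

The conjecture is quoted here from "Circle actions on almost complex manifolds with isolated fixed points". In plain words: few isolated fixed points should force small dimension, unless the manifold bounds. We shall show that it is false, first at $k=4$. The next section makes the words precise.

## 2. Unitary circle manifolds, signs and gluing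

**Definition (unitary manifold).** A unitary manifold is a smooth manifold $M$ with a complex structure $J$ on $TM\oplus\underline{\mathbb R}^m$ for some $m$. A circle action on it is smooth and preserves $J$, with trivial action on $\underline{\mathbb R}^m$. Structures are considered up to homotopy through invariant structures and up to adding $\underline{\mathbb C}$ with trivial action. So $m$ may be taken as large as we like, and homotopies can be absorbed in collars. Write $\tau=\tau_M$ for the resulting complex $S^1$-bundle. It orients $M$: the complex orientation of $TM\oplus\mathbb R^m$ and the standard one of $\mathbb R^m$ determine one of $TM$.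

**Definition (the negative).** For $m\ge1$, $-M$ is $M$ with $J$ conjugated by a reflection of $\mathbb R^m$. It has the opposite orientation, and its bundle $\tau$ is isomorphic to the old one (by the reflection).

**Sign rule (2.1).** Let $TM\oplus\mathbb R^m=V\oplus\mathbb R^q$ be an invariant splitting in which $\mathbb R^q$ has an invariant frame whose last $m\ge1$ vectors span the given $\mathbb R^m$. Conjugating $J$ by $\mathrm{id}_V\oplus\alpha$ with a constant $\alpha\in O(q)$ gives $M$ if $\det\alpha=1$ and $-M$ if $\det\alpha=-1$.

Indeed $SO(q)$ is connected, so $\alpha$ can be joined in $O(q)$ to the identity or to the reflection of the last coordinate. Conjugation along the path is a homotopy of invariant structures. We shall use this with $q=m$ and with $q=m+1$, the extra frame vector being the vector field $\xi$ of a circle action without fixed points.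

**Boundaries.** The boundary $\partial W$ gets its structure from $TW|_{\partial W}=T\partial W\oplus\mathbb R\nu$, where the outward normal $\nu$ is taken as the first trivial coordinate. Then $\partial(-W)=-\partial W$. "$M$ bounds equivariantly" means $M=\partial W$ for a compact unitary $S^1$-manifold $W$, with action and structure restricting to those of $M$.

**Gluing rule (2.2).** If $Y\subset\partial W_1$ and $-Y\subset\partial W_2$ are unions of boundary components, then $W_1\cup_YW_2$ is unitary.

Use invariant collars. In the glued manifold $\nu_2=-\nu_1$, and the structure of $-Y$ is that of $Y$ conjugated by the reflection of the first trivial coordinate. These two changes cancel, so the two structures on $TY\oplus\mathbb R\nu_1\oplus\mathbb R^{m-1}$ coincide. The same works when $Y$ is a codimension-zero piece of the boundary, after rounding corners equivariantly.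

**Fixed point data.** Let $p$ be an isolated fixed point of $M$. The representation $\tau_p=T_pM\oplus\mathbb R^m$ has nontrivial part exactly $T_pM$, so $T_pM$ is a complex representation and $\dim M=2n$ is even. Its weights form a multiset $P_p$ of $n$ nonzero integers. The fixed part $\mathbb R^m$ carries a complex structure too. Let $\varepsilon_p=\pm1$ compare the orientation of $M$ with the complex orientation of $T_pM$. Put
$$e(P)=\prod_{w\in P}w,\qquad m_Q=\sum_{P_p=Q}\varepsilon_p ,$$
and let $e_j(P)$ be the elementary symmetric functions and $p_j(P)=\sum_{w\in P} w^j$ the power sums, $j\ge1$. "With $k$ fixed points" means that the fixed point set consists of exactly $k$ isolated points, $k$ finite. We write $\{1^s\}$ for the number $1$ repeated $s$ times, and $\cup$ for union of multisets.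

*Example.* $\mathbb{CP}^1$ with the rotation has weights $\{1\}$ and $\{-1\}$, both signs $+1$, so $m_{\{1\}}=m_{\{-1\}}=1$. Compare $S^2=\partial D(\mathbb C\oplus\mathbb R)$, with the structure on $TS^2\oplus\mathbb R\nu\oplus\mathbb R=\mathbb C\oplus\mathbb R\oplus\mathbb R=\mathbb C\oplus\mathbb C$. Both poles have tangent space $\mathbb C$, hence weights $\{1\}$. At the north pole $\nu=e_3$ and $\varepsilon=+1$. At the south pole $\nu=-e_3$ and $\varepsilon=-1$. So $m_{\{1\}}=0$, and this $S^2$ bounds the $3$-disc. For $S_A$ the weights are $A$, $-A$ and both signs are $+1$.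

Here are the results.

**Theorem A.** Let $A=\{a_1,a_2,a_3\}$, $B=\{b_1,b_2,b_3\}$ be triples of nonzero integers with $\sum a_i=\sum b_i=0$, $e_2(A)=e_2(B)$ and $A\neq\pm B$; for example $A=\{1,9,-10\}$, $B=\{5,6,-11\}$ (both have $e_2=-91$). For each $1\le s\le6$ there is a closed unitary $S^1$-manifold $M$ with $\dim M=6+2s$ and exactly $4$ fixed points, with weights $\pm A\cup\{1^s\}$, $\pm B\cup\{1^s\}$, which does not bound equivariantly. For $s=5,6$ we have $\dim M=16,18\ge16=4k$, so the conjecture is false.

**Theorem B.** Let $M^{2n}$, $n\ge1$, be a closed unitary $S^1$-manifold with exactly $k$ fixed points, all isolated.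
1. $k\ne1$.
2. If $k=2$, then either the two fixed points have equal weights and opposite signs, or $n\in\{1,3\}$.
3. If $k=3$, then $n=2$.

**Theorem C.** Let $M^{2n}$ be a closed unitary $S^1$-manifold with exactly $k$ fixed points, let $Q_1,\dots,Q_r$ ($r\le k$) be the distinct $Q$ with $m_Q\ne0$, and suppose $r\ge1$. If $e_1,\dots,e_d$ separate $Q_1,\dots,Q_r$, then $n\le d(r-1)$, so $\dim M\le2d(k-1)$. In particular the conjectured inequality holds if $e_1,e_2$ separate the $Q_i$. For $d=3$ the bound $\dim M\le6(k-1)$ is attained for $k=2$ and $k=4$.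

Here "$e_1,\dots,e_d$ separate the $Q_i$" means: for $i\ne j$ some $e_l$ with $l\le d$ has $e_l(Q_i)\ne e_l(Q_j)$. For instance $e_1$ separates $\{1\}$ and $\{-1\}$. The functions $e_1,e_2$ do not separate $A$ and $-A$ when $\sum a_i=0$, but $e_3$ does.

**Theorem D.** A closed unitary $S^1$-manifold with finite (possibly empty) fixed point set bounds equivariantly if and only if $m_Q=0$ for all $Q$.

**Corollary.** The conjectured inequality holds for $k\le3$.

So $k=4$ is the smallest number of fixed points for which the conjecture fails.

## 3. Localization, and what the index theorem adds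

We recall two textbook tools.

**(L) Localization (Atiyah–Bott, Berline–Vergne).** Let $F^{2n}$ be a closed unitary $S^1$-manifold with isolated fixed points, and let $P\to B$ be a principal $S^1$-bundle with $x=c_1(P\times_{S^1}\mathbb C)$, where $\mathbb C$ has weight $1$. Let $\pi:P\times_{S^1}F\to B$ be the associated bundle and $T_v=P\times_{S^1}\tau_F$. A polynomial $g$ in Chern classes is evaluated on a multiset $Q$ by $c_j\mapsto e_j(Q)$. For $g$ homogeneous of degree $\delta$ (with $c_j$ of degree $j$),
$$\pi_!\big(g(T_v)\big)=\sum_p\varepsilon_p\frac{g(P_p)}{e(P_p)}\,x^{\delta-n} \tag{3.1}$$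
in rational cohomology. The trivial summands of $\tau_p$ have weight $0$ and do not change any $e_j$ or $p_j$ with $j\ge 1$. Take for $P\to B$ the universal bundle. For $\delta<n$ the left side lies in a group of negative degree, hence is $0$. For $\delta=n$ it is the integral over the fiber. So for a closed unitary $M^{2n}$ with isolated fixed points,
$$\sum_p\varepsilon_p\frac{g(P_p)}{e(P_p)}=\begin{cases}0&\text{if all terms of } g\text{ have degree}<n,\\ \int_Mg(\tau)&\text{if } g \text{ is homogeneous of degree } n.\end{cases}\tag{3.2}$$
In particular $c_n[M]=\sum_p\varepsilon_p$.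

**(K) Index theorem (Atiyah–Segal–Singer).** The invariant stable complex structure gives an equivariant spin$^c$ structure. The index of its Dirac operator twisted by an equivariant complex bundle $E$ is a virtual character, and the Lefschetz formula gives
$$\sum_p\varepsilon_p\,\frac{\mathrm{char}(E_p)(t)}{D_p}\in\Lambda:=\mathbb Z[t^{\pm1}],\qquad D_p=\prod_{w\in P_p}(1-t^{-w}).$$
Put $X_p=\sum_{w\in P_p}t^w$. Take $E$ trivial, and then $E=\tau$; since $\mathrm{char}(\tau_p)=X_p+m/2$ with the same constant at every $p$, we may subtract $m/2$ times the trivial case. This gives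
$$\sum_p\frac{\varepsilon_p}{D_p}\in\Lambda,\qquad\sum_p\frac{\varepsilon_pX_p}{D_p}\in\Lambda. \tag{3.3}$$
Without the action, $\int_M\mathrm{ch}(E)\,\mathrm{Td}(\tau)\in\mathbb Z$ for every virtual complex bundle $E$.

*Cases by hand.* For $\mathbb{CP}^1$: $\frac11+\frac1{-1}=0$, $c_1=2$, and (3.3) reads $\frac1{1-t^{-1}}+\frac1{1-t}=1$. Here $k=2$ and $2<8$. For $\mathbb{CP}^2$ with $z\cdot[x_0:x_1:x_2]=[x_0:zx_1:z^2x_2]$ the weights are $\{1,2\},\{-1,1\},\{-2,-1\}$. In degree $0$ we get $\frac12-1+\frac12=0$, and in degree $1$ we get $\frac32+0-\frac32=0$. Here $k=3$ and $4<12$. For $S_A$, with $q_A=a_1a_2a_3$: the sums in degrees $0,1,2$ vanish because $e_1=0$ and $e_2$ agrees at both points, while $c_3=\frac{q_A}{q_A}+\frac{-q_A}{-q_A}=2$. Here $k=2$ and $6<8$. The product of $j$ such spheres has $k=2^j$ and dimension $6j$. We have $6<8$ and $12<16$, and doubling the right side beats adding $6$ from then on, so $6j<4\cdot2^j$ always. Products do not violate the inequality.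

## 4. Separating weights by Chern classes, and where it stops

The natural first attempt at a proof of the conjecture is interpolation with (3.2): find a polynomial of low degree that vanishes at all fixed points but one. This proves the main part of Theorem C.

**Proof of the inequality in Theorem C.** Put $c_i=m_{Q_i}/e(Q_i)\neq0$. Grouping the points in (3.2) by their weights,
$$\sum_{i=1}^rc_i\,g(Q_i)=0\qquad\text{if all terms of $g$ have degree }<n. \tag{4.1}$$
For each $j\ne1$ choose $l_j\le d$ with $e_{l_j}(Q_1)\ne e_{l_j}(Q_j)$, and put $g=\prod_{j\ne1}\big(e_{l_j}-e_{l_j}(Q_j)\big)$. Its terms have degree at most $d(r-1)$. It vanishes at $Q_2,\dots,Q_r$ and not at $Q_1$. If $n>d(r-1)$, then (4.1) gives $c_1g(Q_1)=0$, a contradiction. So $n\le d(r-1)\le d(k-1)$. For $d=2$ we get $\dim M\le4(k-1)<4k$. $\square$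

With $d=2$ this is exactly the conjecture, with room to spare. It stops when $e_1,e_2$ do not separate the weights, and $S_A$ shows that this happens: $A$ and $-A$ differ only in $e_3$. One is then left with $d=3$ and the bound $\dim M\le6(k-1)$. For $k=2$ this is $6<8$, for $k=3$ it is $12$, which equals $4k$, and for $k=4$ it is $18\geq16$.

So the failed proof tells us what to look for at $k=4$: weights that differ only in $e_3$. Take $A,B$ as in Theorem A and write $q_A=e_3(A)$, $q_B=e_3(B)$. The functions $e_1,e_2$ agree on $\pm A,\pm B$, and $e_3=\pm q_A,\pm q_B$. Since three numbers are determined by $e_1,e_2,e_3$, the hypothesis $A\neq\pm B$ gives $q_A\neq\pm q_B$. Together with $q_A,q_B\ne0$ this shows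
$$q_A^2\ne q_B^2,\quad\text{and the four multisets } \pm A,\pm B\text{ are pairwise distinct.} \tag{4.2}$$
In the example $q_A=-90$ and $q_B=-330$.

Suppose there were a manifold with weights $\pm A\cup\{1^s\}$ of sign $+1$ and $\pm B\cup\{1^s\}$ of sign $-1$. Here $n=3+s$, and the coefficients $\varepsilon/e$ are $\frac1{q_A},-\frac1{q_A},-\frac1{q_B},\frac1{q_B}$. A symmetric function $g$, evaluated on these four multisets, is a polynomial $h$ in $e_3\in\{q_A,-q_A,q_B,-q_B\}$, with coefficients depending only on $g$, $s$ and the common $e_2$. Since $e_3$ has degree $3$, $\deg h\le\frac13\deg g$. The sums of $\frac{\varepsilon}{e}e_3^j$ are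
$$j=0:\ 0,\qquad j=1:\ 1+1-1-1=0,\qquad j=2:\ 0,\qquad j=3:\ 2(q_A^2-q_B^2)\neq0 .$$
So all relations (3.2) hold as long as $\deg g\le n-1\le8$, that is for $s\le6$. Localization does not forbid such a manifold in dimension up to $18$. It remains to build it.

## 5. Sphere bundles over $\mathbb{CP}^{s-1}$ with equal Chern numbers

The two pieces $S_A\times D^{2s}$ and $-(S_B\times D^{2s})$ have boundaries $Y_A=S_A\times S^{2s-1}$ and $-Y_B$, and nothing tells us that $Y_A$ and $Y_B$ are isomorphic. But isomorphism is not needed: a free bordism between $Y_A$ and $Y_B$ suffices. Free circle manifolds are circle bundles over their quotients, so this becomes a question about the quotients and their classifying maps, and it is decided by Chern numbers.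

**Step 1: the quotient and its structure.** This step describes the stable tangent bundle of $Y_A/S^1$. Let
$$X_A=Y_A/S^1=S^{2s-1}\times_{S^1}S_A\xrightarrow{\ \pi\ }\mathbb{CP}^{s-1},\qquad f_A:X_A\to\mathbb{CP}^\infty$$
with $f_A$ classifying $q:Y_A\to X_A$. Let $\xi$ be the vector field of the action and $\nu$ the outward normal of $Y_A$ in $S_A\times D^{2s}$. An invariant connection gives
$$q^*TX_A\oplus\mathbb R\xi\oplus\mathbb R\nu\cong TY_A\oplus\mathbb R\nu=(TS_A\oplus\mathbb C^s)|_{Y_A},$$
and the right side is a complex $S^1$-bundle. Dividing by the free action,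
$$TX_A\oplus\mathbb R^2\cong\tau_{X_A}:=T_v\oplus sL,\qquad T_v=S^{2s-1}\times_{S^1}TS_A,\quad L=S^{2s-1}\times_{S^1}\mathbb C, \tag{5.1}$$
where $L$ is pulled back to $X_A$. We order the coordinates of $\mathbb R^2$ as $(\xi,\nu)$. So $X_A$ is unitary of dimension $2(s+2)$. Put $x=c_1(L)$. Since $L$ is the line bundle associated with $Y_A$, $x=f_A^*u$, where $u\in H^2(\mathbb{CP}^\infty;\mathbb Z)$ is the generator given by the universal associated line bundle, the same for $A$ and $B$.

**Step 2: reduction to numbers.** This step says which numbers decide bordism. Let $\Omega^U_*(\mathbb{CP}^\infty)$ be the bordism group of closed unitary manifolds $X$ (no action) with a map $f:X\to\mathbb{CP}^\infty$; the negative of $[X,f]$ is $[-X,f]$. By Pontryagin–Thom it is $MU_*(\mathbb{CP}^\infty)$. The Atiyah–Hirzebruch spectral sequence has $E^2=H_*(\mathbb{CP}^\infty;MU_*)$, which is free and concentrated in even degrees. So it collapses, and $MU_*(\mathbb{CP}^\infty)$ is torsion free. The Hurewicz map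
$$MU_*(\mathbb{CP}^\infty)\to H_*(MU\wedge\mathbb{CP}^\infty_+;\mathbb Z)\cong H_*(BU\times\mathbb{CP}^\infty;\mathbb Z)$$
is rationally an isomorphism, as for every spectrum, hence injective. It sends $[X,f]$ to the image of $[X]$ under (stable normal bundle) $\times f$. The group $H_*(BU\times\mathbb{CP}^\infty;\mathbb Z)$ is free of finite type, so the image is detected by pairing with monomials in normal Chern classes and $u$. Since $c(\text{normal})\,c(\tau_X)=1$, tangential Chern classes serve as well: $[X,f]$ is determined by the numbers $\langle c_\lambda(\tau_X)f^*(u)^j,[X]\rangle$.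

**Proposition 2.** For $1\le s\le6$ we have $[X_A,f_A]=[X_B,f_B]$ in $\Omega^U_{2s+4}(\mathbb{CP}^\infty)$.

**Step 3: the numbers agree.** This step proves Proposition 2. By (5.1), $c(\tau_{X_A})=c(T_v)(1+x)^s$, so it is enough that the integrals
$$\int_{X_A}c_1(T_v)^{l_1}c_2(T_v)^{l_2}c_3(T_v)^{l_3}x^j,\qquad l_1+2l_2+3l_3+j=s+2,$$
are the same for $A$ and $B$. Apply (3.1) to the bundle $X_A\to\mathbb{CP}^{s-1}$, whose principal bundle is $S^{2s-1}\to\mathbb{CP}^{s-1}$:
$$\pi_!\big(c_1^{l_1}c_2^{l_2}c_3^{l_3}\big)=\sum_\pm\frac{e_1(\pm A)^{l_1}\,e_2(\pm A)^{l_2}\,(\pm q_A)^{l_3}}{\pm q_A}\;x^{\,l_1+2l_2+3l_3-3}.$$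
If $l_1>0$ this is $0$, because $e_1(\pm A)=0$. If $l_1=0$ it equals
$$e_2(A)^{l_2}\,q_A^{\,l_3-1}\big(1+(-1)^{l_3-1}\big)\,x^{2l_2+3l_3-3}.$$
Now $2l_2+3l_3\le s+2\le8$, so $l_3\le2$. For $l_3=0$ and $l_3=2$ the value is $0$. For $l_3=1$ it is $2e_2(A)^{l_2}x^{2l_2}$, where $q_A$ has disappeared. As $e_2(A)=e_2(B)$, the values for $A$ and $B$ agree. Multiplying by $x^j$ and integrating over $\mathbb{CP}^{s-1}$, with the orientation given by $T\mathbb{CP}^{s-1}\oplus\mathbb R^2=sL$ in both cases, gives equal numbers. $\square$

Two checks. For $l_2=0$, $l_3=1$ we find $\pi_!(c_3)=2$, the Euler characteristic of $S^6$. And the bound on $s$ is sharp for Proposition 2: for $s=7$ the integral of $c_3(T_v)^3$ is $2q_A^2\int_{\mathbb{CP}^{6}}x^6$, which differs from the value for $B$ by (4.2). Since $c(T_v)=c(\tau)(1+x)^{-s}$, this integral is a bordism invariant of $(X,f)$.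

## 6. Lifting the bordism and closing up

Proposition 2 provides a compact unitary manifold $Z$ with $\partial Z=X_A\sqcup(-X_B)$ and a map $Z\to\mathbb{CP}^\infty$ extending $f_A\sqcup f_B$. We want the induced circle bundle over $Z$ as a unitary manifold, with control of the signs on the boundary.

**Step 1: lifting structures to circle bundles.** This step defines the structure. Let $Z$ be unitary, with structure $J$ on $TZ\oplus\mathbb R^l$, $l\ge2$, and let $q:N\to Z$ be a principal $S^1$-bundle with vector field $\xi$. A connection gives $TN=q^*TZ\oplus\mathbb R\xi$. Identify $\xi$ with the first coordinate vector of $\mathbb R^l$. Then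
$$TN\oplus\mathbb R^{l-1}\cong q^*(TZ\oplus\mathbb R^l)$$
carries the invariant complex structure $q^*J$. The space of connections is convex, so the result does not depend on the connection up to homotopy. Homotopies and stabilizations of $J$ lift. We call $N$ with this structure the lift.

**Step 2: three signs.** This step compares lifts with negatives, boundaries and $Y_A$.

(a) The lift over $-Z$ is $-N$: conjugate by the reflection of the last coordinate of $\mathbb R^l$.

(b) $\partial N=-(\text{lift of }\partial Z)$. The structure of $\partial Z$ is $J$ on $T\partial Z\oplus\mathbb R^{1+l}$, with coordinate slots $0,1,\dots,l$, slot $0$ being $\nu$. Let $f_1,\dots,f_l$ be the standard coordinates of $\mathbb R^l$. Both structures in question live on $q^*T\partial Z\oplus\mathbb R\xi\oplus\mathbb R^l$. In the lift of $\partial Z$, slot $0$ is $\xi$ and slots $1,\dots,l$ are $f_1,\dots,f_l$. In the boundary of $N$, slot $0$ is the outward normal, i.e. the first trivial coordinate $f_1$, slot $1$ is $\xi$, and slots $2,\dots,l$ are $f_2,\dots,f_l$. The two differ by exchanging $\xi$ and $f_1$, of determinant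 $-1$. By (2.1), applied to $\mathbb R\xi\oplus\mathbb R^l$, they are negatives of each other.

(c) The lift of $X_A$ along $Y_A\to X_A$ is $Y_A$. In (5.1) the coordinates of $\mathbb R^2$ are $(\xi,\nu)$. The lift turns the first one back into $\xi$ and keeps $\nu$ as the first trivial coordinate, which is the structure of $Y_A=\partial(S_A\times D^{2s})$.

**Step 3: the manifold $M$.** This step assembles the closed manifold. Let $N\to Z$ be the principal $S^1$-bundle induced by $Z\to\mathbb{CP}^\infty$, with the lifted structure. Over $X_A$ and $X_B$ it is $Y_A$ and $Y_B$. By (a), (b), (c),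
$$\partial N=-\big(Y_A\sqcup(-Y_B)\big)=(-Y_A)\sqcup Y_B$$
as free unitary $S^1$-manifolds. By the gluing rule (2.2),
$$M=(S_A\times D^{2s})\cup_{Y_A}N\cup_{Y_B}\big(-(S_B\times D^{2s})\big)$$
is a closed unitary $S^1$-manifold: the first seam joins $Y_A$ to $-Y_A$, the second joins $Y_B$ to $-Y_B$. Its dimension is $6+2s$. The action on $N$ is free. So the fixed points are the four points (pole, $0$): two with weights $\pm A\cup\{1^s\}$ and $\varepsilon=+1$, and two with weights $\pm B\cup\{1^s\}$ and $\varepsilon=-1$, since passing to the negative changes the orientation but not the complex representation. Thus $k=4$.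

## 7. Arcs of fixed points: $M$ does not bound

**Lemma 3.** Let $M$ be a closed unitary $S^1$-manifold with finite fixed point set, and $M=\partial W$ equivariantly. Then the components of $W^{S^1}$ that meet $M$ are arcs, which pair off the fixed points of $M$. If $p\ne p'$ are the ends of such an arc, then $P_p=P_{p'}$ and $\varepsilon_p=-\varepsilon_{p'}$.

**Proof.** Let $p\in M^{S^1}$. Then $T_pW=T_pM\oplus\mathbb R\nu$, whose fixed part is $\mathbb R\nu$. So the component $C$ of $W^{S^1}$ through $p$ is a compact connected $1$-manifold with nonempty boundary $C\cap M$. It is an arc from $p$ to another fixed point $p'\neq p$ of $M$. Along $C$ the isomorphism type of the complex representation given by $\tau_W$ is constant. At the ends its nontrivial part is $T_pM$, respectively $T_{p'}M$. Hence $P_p=P_{p'}$.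

For the signs, $TW|_C=TC\oplus N_C$, where $N_C$ is the nontrivial part of $\tau_W|_C$. It is a complex bundle that restricts to $T_pM$ and $T_{p'}M$ at the ends. The orientations of $W$ and of $N_C$ orient $C$. At an end $p$, the orientation of $M$ followed by $\nu$ is that of $W$, so $\varepsilon_p=+1$ exactly when $C$ is oriented outward at $p$ (the rank of $N_C$ is even, so the order of the summands does not matter). An orientation of an arc is outward at one end and inward at the other, so $\varepsilon_p=-\varepsilon_{p'}$. $\square$

**Proof of Theorem A.** Let $M$ be the manifold of Section 6. If it bounded, two different fixed points would have equal weights by Lemma 3. But by (4.2) the four multisets $\pm A\cup\{1^s\}$, $\pm B\cup\{1^s\}$ are pairwise distinct. So $M$ does not bound equivariantly. For $s=5,6$ its dimension is $16$, $18$, while $4k=16$. The conjecture is false. $\blacksquare$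

**Equality in Theorem C for $d=3$.** For $S_A$ we have $k=2$, $n=3$, and $e_3=\pm q_A$ separates the two points, so $\dim=6=6(k-1)$. For $M$ with $s=6$ we have $k=4$, $n=9$ and $\dim=18=6(k-1)$. Here the power sum $p_3$, a polynomial in $e_1,e_2,e_3$, takes the four distinct values $6\pm3q_A$, $6\pm3q_B$, because $p_3(A)=e_1^3-3e_1e_2+3e_3=3q_A$. This completes the proof of Theorem C. $\blacksquare$

**Remark (i).** For $s=6$, $M$ does not bound even non-equivariantly. By (3.2),
$$\int_Mp_3(\tau)^3=\frac{(6+3q_A)^3-(6-3q_A)^3}{q_A}-\frac{(6+3q_B)^3-(6-3q_B)^3}{q_B}=54(q_A^2-q_B^2)\ne0,$$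
since each quotient is $648+54q^2$. In the example this is $54(90^2-330^2)$. Replacing $(A,B)$ by $(\lambda A,\lambda B)$ with an integer $\lambda\ge1$ multiplies the number by $\lambda^6$, so there are infinitely many bordism classes of $18$-dimensional counterexamples.

## 8. One or two fixed points: divisibility of Laurent polynomials

We turn to $k\le3$. Now the coefficients matter: (3.2) alone is replaced by the integrality in (3.3).

**Proof of Theorem B (1).** If $k=1$ and $n\ge1$, then (3.2) with $g=1$ gives $\varepsilon/e(P)=0$, which is impossible. $\square$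

**Proof of Theorem B (2).** Let the two points have weights $P_1,P_2$ and signs $\varepsilon_1,\varepsilon_2$; write $D_i,X_i$ for the quantities in (3.3).

**Step 1: equal weights.** This step settles $P_1=P_2$. Then $(\varepsilon_1+\varepsilon_2)/D_1\in\Lambda$ by (3.3). Since $D_1(1)=0$, evaluating $\varepsilon_1+\varepsilon_2=D_1\cdot(\dots)$ at $t=1$ gives $\varepsilon_1=-\varepsilon_2$.

From now on let $P_1\neq P_2$ and $n\ge2$. We must show $n=3$.

**Step 2: equal absolute values.** This step shows that the multisets $\{|w|:w\in P_i\}$ agree. Put $\lambda=\varepsilon_1/D_1+\varepsilon_2/D_2\in\Lambda$. Then $\varepsilon_1D_2+\varepsilon_2D_1=\lambda D_1D_2$, so $D_1\mid D_2$ and $D_2\mid D_1$ in $\Lambda$. Up to a unit $D_i$ is $\prod_{w\in P_i}(1-t^{|w|})$, so the multiplicity of the cyclotomic polynomial $\Phi_m$ in $D_i$ is $\#\{w\in P_i: m\mid w\}$. These numbers are the same for $i=1,2$. By downward induction on $m$ they determine how many $w$ have $|w|=m$: subtract from $\#\{w:m\mid w\}$ the number of those with $|w|>m$.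

**Step 3: a divisibility.** This step extracts the condition we shall exploit. We have
$$\frac{\varepsilon_1X_1}{D_1}+\frac{\varepsilon_2X_2}{D_2}-\lambda X_2=\frac{\varepsilon_1(X_1-X_2)}{D_1}\in\Lambda,$$
hence
$$\prod_{w\in P_1}(1-t^{|w|})\ \Big|\ X_1-X_2\quad\text{in }\Lambda. \tag{8.1}$$
Let $\mu_i$ be the multiplicity function of $P_i$. By Step 2, $\mu_1(c)+\mu_1(-c)=\mu_2(c)+\mu_2(-c)$ for $c>0$. So with $\varphi(c)=\mu_1(c)-\mu_2(c)=-(\mu_1(-c)-\mu_2(-c))$,
$$X_1-X_2=\sum_{c>0}\varphi(c)(t^c-t^{-c})\ne0 .$$
Let $F$ consist of $|\varphi(c)|$ copies of $\mathrm{sgn}(\varphi(c))\,c$ for each $c>0$. Then $F\subset P_1$: if $\varphi(c)>0$, then $\mu_1(c)\ge\varphi(c)$; if $\varphi(c)<0$, then $\mu_1(-c)=\mu_2(-c)-\varphi(c)\ge|\varphi(c)|$.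

**Step 4: comparing widths.** This step determines the shape of $P_1$. Let $b$ be the largest $c$ with $\varphi(c)\ne0$. Interchanging the two points if necessary, $\varphi(b)>0$. The width (highest minus lowest exponent) of a divisor of a nonzero Laurent polynomial is at most that of the polynomial, so (8.1) gives $\sum_{w\in P_1}|w|\le2b$. As $n\ge2$, $(1-t)^2$ divides $X_1-X_2$, and differentiating at $t=1$ gives $\sum_cc\,\varphi(c)=0$. Hence $\sum_{c<b}c|\varphi(c)|\ge\big|\sum_{c<b}c\,\varphi(c)\big|= b\varphi(b)$, and
$$2b\ \ge\sum_{w\in P_1}|w|\ \ge\sum_{w\in F}|w|=\sum_cc|\varphi(c)|\ \ge\ 2b\varphi(b)\ \ge\ 2b .$$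
So equality holds throughout. Thus $\varphi(b)=1$. Since all weights are nonzero, $P_1=F$. And $\sum_{c<b}c|\varphi(c)|=b=-\sum_{c<b}c\,\varphi(c)$ forces $\varphi(c)\le0$ for $c<b$. So
$$P_1=\{b,-c_1,\dots,-c_{n-1}\},\qquad0<c_i<b,\quad\sum c_i=b .$$
Since each $c_i<b$, we have $n-1\ge2$.

**Step 5: comparing coefficients.** This step shows $n-1=2$. The two sides of (8.1) now have equal width $2b$, so
$$t^b-t^{-b}+\sum_i(t^{-c_i}-t^{c_i})=\kappa\,t^{-b}(1-t^b)\prod_i(1-t^{c_i})$$
with a constant $\kappa$. The coefficient of $t^{-b}$ gives $\kappa=-1$. Let $c=\min c_i$, so $c<b$. In $(1-t^b)\prod(1-t^{c_i})$ the exponent $c$ arises only by choosing a single factor with $c_i=c$. So on the right the coefficient of $t^{-b+c}$ is the number of $i$ with $c_i=c$, which is positive. On the left the only terms with negative exponent and positive coefficient are the $t^{-c_i}$. Hence $c_i+c=b$ for some $i$.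

If some index $i'\ne i$ has $c_{i'}=c$, then $c_i+c_{i'}=b=\sum_jc_j$ forces $n-1=2$. Otherwise the minimum is attained only at $i$, so $c_i=c$ and $b=2c$ is a sum of $n-1\ge2$ numbers that are $\ge c$. This again gives $n-1=2$. So $n=3$. $\square$

This is the pattern of $S_A$: for $c_1+c_2=b$ one has
$$-t^{-b}(1-t^b)(1-t^{c_1})(1-t^{c_2})=t^b-t^{-b}+t^{-c_1}+t^{-c_2}-t^{c_1}-t^{c_2}.$$

## 9. Three fixed points: the parity of $c_n$

**Proof of Theorem B (3).** Let $k=3$ and $n\ge1$. Then $c_n[M]=\sum\varepsilon_p$ is a sum of three signs, hence odd. We show that for $n\ne2$ it is even. ($\mathbb{CP}^2$, with $c_2=3$, shows why $n=2$ must be left out.) Let $Q_1,\dots,Q_r$, $r\le3$, be the distinct $Q$ with $m_Q\neq0$, and $c_i=m_{Q_i}/e(Q_i)\ne0$, as in (4.1). Since $\sum_Qm_Q$ is odd, $r\ge1$, and (4.1) with $g=1$ gives $r\ge2$.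

**Step 1: low power sums are constant.** This step shows that $p_j$, for $1\le j<n/2$, takes a single value on $\{Q_1,\dots,Q_r\}$. Suppose it takes exactly two values. As $r\le3$, one of them is attained at a single $Q_i$. Let $\alpha$ be the other value. Then $g=p_j-\alpha$ in (4.1) gives $c_i(p_j(Q_i)-\alpha)=0$, a contradiction. Suppose it takes three values. Then $g=(p_j-p_j(Q_1))(p_j-p_j(Q_2))$ has degree $2j<n$, and (4.1) gives $c_3g(Q_3)=0$, a contradiction.

**Step 2: almost all Chern numbers vanish.** This step leaves at most two numbers. Let $p_\lambda$ be a monomial of degree $n$ in the power sums with a part $j<n/2$. By (3.2), $\int_Mp_\lambda=\sum_ic_ip_\lambda(Q_i)$. The constant value of $p_j$ factors out, and the remaining monomial has degree $n-j<n$, so (4.1) gives $\int_Mp_\lambda=0$. A monomial of degree $n$ with all parts $\ge n/2$ is $p_n$ or, if $n=2\rho$, $p_\rho^2$. Write $\langle p_n\rangle$, $\langle p_\rho^2\rangle$ for these two numbers.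

**Step 3: the formulas.** This step expresses what we need in power sums. We use
$$\sum_jc_jy^j=\exp\Big(\sum_{j\ge1}(-1)^{j-1}\frac{p_j}{j}y^j\Big),\qquad\mathrm{ch}_j=\frac{p_j}{j!},\qquad\mathrm{Td}=\exp\Big(\sum_{j\ge1}\beta_jp_j\Big),$$
where $\log\frac y{1-e^{-y}}=\sum\beta_jy^j$. The derivative of this logarithm is $\frac1y-\frac1{e^y-1}=\frac12-\sum_{j\ge2}\frac{B_j}{j!}y^{j-1}$, so
$$\beta_1=\tfrac12,\qquad\beta_j=0\ (j\ge3\text{ odd}),\qquad\beta_j=-\frac{B_j}{j\cdot j!}\ (j\text{ even}).$$
Put $\tau_0=\tau-\mathrm{rank}\,\tau$, so $\mathrm{ch}(\tau_0)=\sum_{j\ge1}p_j/j!$. By (K) the integrals of $\mathrm{Td}$, $\mathrm{ch}(\tau_0)\mathrm{Td}$ and $\mathrm{ch}(\tau_0^2)\mathrm{Td}$ are integers.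

**Step 4: $n$ odd.** This step excludes odd $n$. If $n=1$, then $\int\mathrm{Td}=\frac12\langle p_1\rangle\in\mathbb Z$, so $c_1[M]=\langle p_1\rangle$ is even, a contradiction. If $n\ge3$ is odd, only $\langle p_n\rangle$ survives. In $\mathrm{ch}(\tau_0)\mathrm{Td}$ the monomial $p_n$ occurs with coefficient $\frac1{n!}$, since all other contributions have at least two factors. So $\langle p_n\rangle/n!\in\mathbb Z$, and $c_n[M]=\langle p_n\rangle/n\in(n-1)!\,\mathbb Z$ is even, a contradiction.

**Step 5: $n=2\rho$ with $\rho\ge2$.** This step excludes even $n\ge4$. Reading off the coefficients of $p_n$ and $p_\rho^2$, we see that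
$$U:=\int_M\mathrm{ch}(\tau_0^2)\mathrm{Td}=\frac{\langle p_\rho^2\rangle}{(\rho!)^2},\qquad I:=\int_M\mathrm{ch}(\tau_0)\mathrm{Td}=\frac{\langle p_n\rangle}{n!}+\frac{\beta_\rho}{\rho!}\langle p_\rho^2\rangle=\frac{\langle p_n\rangle}{n!}+\beta_\rho\,\rho!\,U$$
are integers. Also $c_n[M]=-\frac{\langle p_n\rangle}n+\frac{\langle p_\rho^2\rangle}{2\rho^2}$. Substituting $\langle p_n\rangle=n!\,(I-\beta_\rho\,\rho!\,U)$,
$$c_n[M]=-(2\rho-1)!\,I+(2\rho-1)!\,\beta_\rho\,\rho!\,U+\tfrac12\big((\rho-1)!\big)^2U .$$

- $\rho=2$: $\beta_2\cdot2!=-\frac1{12}$, so $c_4=-6I-\frac12U+\frac12U=-6I$ is even.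
- $\rho\ge3$ odd: $\beta_\rho=0$. Since $(\rho-1)!$ is even, $\frac12((\rho-1)!)^2$ is even, and so is $(2\rho-1)!$. Hence $c_n$ is even.
- $\rho\ge4$ even: the first and third terms are even as before. The middle term is $-(2\rho-1)!\,B_\rho U/\rho$. By von Staudt–Clausen $v_2(B_\rho)=-1$. Since $2<\rho<2\rho-2$ are three distinct even factors of $(2\rho-1)!$, we have $v_2((2\rho-1)!)\ge v_2(\rho)+2$. So the middle term has $2$-adic valuation at least $(v_2(\rho)+2)-1-v_2(\rho)=1$, and $c_n$ is even.

In every case this contradicts the oddness of $c_n[M]$. Hence $n=2$. $\blacksquare$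

## 10. Surgery on fixed points and on isotropy: Theorem D

**Only if.** By Lemma 3, if $M$ bounds, its fixed points come in pairs with equal weights and opposite signs. So all $m_Q=0$.

**If.** Let all $m_Q=0$. First we remove the fixed points, then we lower the isotropy groups.

**Step 1: removing fixed points.** This step shows that $M$ is equivariantly bordant to a closed unitary $S^1$-manifold without fixed points. Since $m_Q=0$ for all $Q$, the fixed points can be paired so that paired points $p,p'$ have $P_p=P_{p'}$ and $\varepsilon_p=-\varepsilon_{p'}$. Let $V$ be the complex representation with weights $P_p$. An invariant disc around $p$ is equivariantly diffeomorphic to the unit disc $D(V)$, and over it the structure is an equivariant family $J_x$ of complex structures on $V\oplus\mathbb R^m$, $x\in D(V)$. The family $J_{ux}$, $u\in[0,1]$, is a homotopy through invariant structures to the constant structure at $p$; using a cutoff function we may perform it near $p$ without changing anything away from $p$. The constant structure is $J_V\oplus J_0$, with $J_0$ a complex structure on $\mathbb R^m$.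 The space of complex structures on $\mathbb R^m$ with a given orientation is connected, so $J_0$ is determined up to homotopy by its orientation, that is by $\varepsilon_p$. So the disc around $p$ is $\varepsilon_pD(V)$, and the one around $p'$ is $-\varepsilon_pD(V)$.

The ends of $[0,1]\times D(V)$ are $D(V)$ and $-D(V)$, since the outward normals are opposite. Hence the handle $[0,1]\times D(V)$, with suitable sign, can be attached to $M\times[0,1]$ along the two discs in $M\times\{1\}$. After equivariant rounding of corners this is a unitary bordism from $M$ to the manifold in which the two discs are replaced by $[0,1]\times S(V)$. The points $p,p'$ are gone and no fixed point has appeared. Do this for all pairs. If the resulting manifold bounds, then so does $M$, by gluing.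

**Step 2: the data at maximal isotropy.** From now on $M$ is closed and without fixed points; we want to show that $M$ bounds. We may assume $M\ne\emptyset$. All isotropy groups are finite cyclic, and there are finitely many of them. Let $m$ be the maximal order. We shall construct a unitary bordism from $M$ to a fixed-point-free $M'$ all of whose isotropy groups have order $<m$, with $M'=\emptyset$ if $m=1$. By induction on $m$ this proves the theorem. The present step describes a neighborhood of the points with isotropy $\mathbb Z_m$.

Let $F=M^{\mathbb Z_m}$. By maximality every point of $F$ has isotropy exactly $\mathbb Z_m$, so $T:=S^1/\mathbb Z_m$ acts freely on $F$. Let $q:F\to X=F/S^1$. Decompose $\tau_M|_F=TM|_F\oplus\mathbb R^l$, $l\ge 1$, under $\mathbb Z_m$. The fixed part $TF\oplus\mathbb R^l$ and the normal bundle $\nu_F=\bigoplus_{j=1}^{m-1}\nu_j$ are complex $S^1$-bundles, where $\zeta\in\mathbb Z_m$ acts on $\nu_j$ as $\zeta^j$. Let $\mathbb C_j$ be the representation of $S^1$ of weight $j$. On $\nu_j\otimes\mathbb C_{-j}$ the group $\mathbb Z_m$ acts trivially, so this bundle descends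 to a complex bundle $E_j$ over $X$. Thus
$$\nu_j\cong q^*E_j\otimes\mathbb C_j,\qquad1\le j\le m-1. \tag{10.1}$$
Similarly $TF\oplus\mathbb R^l\cong q^*TX\oplus\mathbb R\xi\oplus\mathbb R^l$ descends to a complex structure on $TX\oplus\mathbb R^{l+1}$.

**Step 3: the piece to be attached.** This step builds a manifold $H$ over $X$ whose boundary contains a copy of the tube around $F$. Identify $T\cong S^1$ by $z\mapsto z^m$. Then $F=S(K)$ is the unit circle bundle of a complex line bundle $K\to X$ on which $z\in S^1$ acts as the scalar $z^m$. Put $B=D(K)$, with projection $p:B\to X$, and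
$$\hat E=\bigoplus_jp^*E_j\otimes\mathbb C_j\to B,\qquad H=D(\hat E).$$
By (10.1), $\hat E|_F\cong\nu_F$ equivariantly. The tangent bundle of $H$ is the pullback of $p^*(TX\oplus K)\oplus\hat E$, where $K$ and $\hat E$ are complex and $TX\oplus\mathbb R^{l+1}$ is complex. So $H$ is a unitary $S^1$-manifold, with boundary $D(\hat E)|_F\cup S(\hat E)$, of dimension $(\dim F-1)+2+\mathrm{rank}_{\mathbb R}\nu_F=\dim M+1$.

**Step 4: compatibility over $F$.** This step checks that $D(\hat E)|_F=\pm D(\nu_F)$ as unitary manifolds. The tautological section trivializes $p^*K|_F$ equivariantly as $F\times\mathbb C$. Here $1$ is the outward normal $\nu$ of $B$, and $i$ is a positive multiple of $\xi$; rescale so that it is $\xi$. The boundary structure of $B$ lives on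
$$TF\oplus\mathbb R\nu\oplus\mathbb R^{l+1}=q^*TX\oplus\langle\xi,\nu\rangle\oplus\mathbb R^{l+1}.$$
It is the pulled back structure of $q^*(TX\oplus\mathbb R^{l+1})$ plus the complex line $\langle\nu,\xi\rangle$. The given structure of $F$, stabilized by $\mathbb C$, is the same, except that $\xi$ plays the role of one of the coordinates of $\mathbb R^{l+1}$, and the complex line is spanned by trivial coordinates. The two differ by a constant orthogonal transformation of the trivial bundle spanned by $\xi$ and the $l+2$ trivial coordinates. By (2.1), $\partial B=\pm F$. Adding the complex bundle $\nu_F$ to both and using (2.1) in the same way, $D(\hat E)|_F=\pm D(\nu_F)$. Here $D(\nu_F)\subset M$ is an invariant tubular neighborhood, whose structure is, by contracting the fibers, homotopic to the one pulled back from $\tau_M|_F$.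

**Step 5: the bordism and its isotropy.** This step attaches $H$ and inspects the result. Changing the sign of $H$ if necessary, glue $H$ to $M\times[0,1]$ along $D(\nu_F)\times\{1\}$ and round corners. This is a unitary bordism from $M$ to
$$M'=\big(M\setminus\mathrm{int}\,D(\nu_F)\big)\cup S(\hat E).$$
If $m=1$, then $F=M$, $\nu_F=0$, $\hat E=0$, $H=B$ and $M'=\emptyset$. In general, look at the isotropy groups of $M'$.

- Outside $F$, the isotropy groups in $M$ have order $<m$.
- At $0\ne v\in\hat E_b$ with $b\in B\setminus X$: the isotropy group of $b$ is $\mathbb Z_m$, and it acts on $\hat E_b$ through the characters $\zeta^j$, $1\le j\le m-1$, none of which is trivial. So the isotropy group of $v$ is a proper subgroup of $\mathbb Z_m$.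
- At $0\ne v=\sum v_j\in\hat E_b$ with $b\in X$: $z$ acts on $v_j$ as $z^j$, and some $v_j\ne0$. So the isotropy group has order at most $j\le m-1$.

Hence $M'$ has no fixed points and only isotropy groups of order $<m$. This completes the induction and the proof of Theorem D. $\blacksquare$

*Example.* Let $S^3\subset\mathbb C^2$ carry $z(x,y)=(zx,z^2y)$. Here $m=2$, $F=\{x=0\}$ is one orbit, $X$ is a point, $\nu_F=F\times\mathbb C_1$, $B=D^2$ with $z$ acting as $z^2$, and $H=D^2\times D(\mathbb C_1)$. The complement of the tube is $S^1_x\times D^2_y$, and $S(\hat E)=D^2\times S(\mathbb C_1)$. So $M'=S^2\times S^1$, where the circle factor has weight $1$, and the action is free.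

## 11. The inequality for $k\le3$, and a connected counterexample

**Proof of the Corollary.** Let $M$ be non-bounding with $k\le3$ fixed points. By Theorem D, $k\ge1$, since a manifold without fixed points bounds. If $\dim M=0$, then $0<4k$. Let $\dim M=2n\ge2$; the dimension is even because there is an isolated fixed point. By Theorem B (1), $k\ne1$. If $k=2$, the two points do not have equal weights and opposite signs, since otherwise all $m_Q=0$ and $M$ bounds by Theorem D. So Theorem B (2) gives $\dim M\in\{2,6\}$, and $\dim M<8$. If $k=3$, then Theorem B (3) gives $\dim M=4<12$. $\blacksquare$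

**Remark (ii).** There is a connected counterexample. Let $s\in\{5,6\}$ in Theorem A, so $n\in\{8,9\}$. The circle is connected, so it preserves each component of $M$. The four multisets of weights are pairwise distinct. So by Theorem B no component has exactly one fixed point, none has exactly two (this would need equal weights or $n\in\{1,3\}$), and none has exactly three (this would need $n=2$). Hence all four fixed points lie in one component. That component does not bound, by Lemma 3, and is itself a counterexample.

**Remark (iii).** The case $s=6$ has $\dim M=18$ and $k=4$. So a universal inequality $\dim M<Ck$ for non-bounding $M$ requires $18<4C$, that is, $C>9/2$.
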